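# Removing the past from linear temporal logic at a single exponential cost

## 1. Formulae, models, initial equivalence and two measures of size

Fix a countably infinite set $AP$ of atomic propositions containing $P_0,P_1,P_2,\dots$; we also use letters $P,Q,A,\dots$ for elements of $AP$.

**Definition (PLTL and LTL).** PLTL formulae are built from propositions and $\top$ with Boolean connectives, the future modalities $X$ (next) and $U$ (until), and the past modalities $X^{-1}$ (previous) and $S$ (since). We abbreviate $F\varphi=\top U\varphi$, $G\varphi=\neg F\neg\varphi$, $F^{-1}\varphi=\top S\varphi$ and $\bot=\neg\top$. LTL is the fragment without $X^{-1}$ and $S$.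

**Definition (satisfaction).** A linear-time model is an infinite sequence $\pi=\pi(0)\pi(1)\dots$ with $\pi(i)\subseteq AP$. Propositions and Boolean connectives are read at the current position, and

- $\pi,i\models X\varphi$ iff $\pi,i+1\models\varphi$;
- $\pi,i\models\varphi U\psi$ iff there is $j\ge i$ with $\pi,j\models\psi$ and $\pi,k\models\varphi$ for all $i\le k<j$;
- $\pi,i\models X^{-1}\varphi$ iff $i>0$ and $\pi,i-1\models\varphi$;
- $\pi,i\models\varphi S\psi$ iff there is $j\le i$ with $\pi,j\models\psi$ and $\pi,k\models\varphi$ for all $j<k\le i$.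

For example, let $P$ hold only at position $2$ and $Q$ only at position $4$. Then $F^{-1}P$ holds exactly at positions $2,3,4,\dots$, so $\pi,0\models F(Q\wedge F^{-1}P)$. The formula $Q\,S\,P$ holds at $2$ but not at $4$, because $Q$ fails at $3$. The formula $X^{-1}\top$ fails at position $0$ and holds everywhere else.

The truth of an LTL formula at $i$ depends only on the suffix $\pi(i)\pi(i+1)\dots$. This fails for PLTL.

**Definition (initial equivalence).** $\varphi\equiv_i\psi$ means that $\pi,0\models\varphi$ iff $\pi,0\models\psi$, for all models $\pi$.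

For example, $X^{-1}\top\equiv_i\bot$, although the two differ at every position $i\ge1$. So an initial equivalence may not be applied inside a modality.

**Definition (size).** The length $|\varphi|$ counts symbols. We allow parentheses to be counted: a connective or modality adds at least $1$ and at most $3$ to the total length of its arguments, and $|\top|=1$, so $|\bot|\le4$. The DAG size is the number of distinct subformulae.

The two can be far apart: with $\varphi_0=P$ and $\varphi_{k+1}=\varphi_k\wedge\varphi_k$, the formula $\varphi_k$ has $k+1$ distinct subformulae and length at least $2^k$.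

**Conventions.** We first expand $F,G,F^{-1}$. This costs a constant factor, since $G\varphi=\neg(\top U\neg\varphi)$ adds at most $10$ where $G$ added at least $1$, and $F,F^{-1}$ are cheaper. From now on $n$ is the size after this expansion. Boolean connectives of the input are kept, and we also use $\wedge,\vee,\neg$ (if $\vee$ is not a primitive connective, expand the disjunctions that we introduce, at the cost of a constant factor).

## 2. Gabbay's theorem and the price of eliminating the past

Two results are quoted from "The Complexity of Temporal Logic Model Checking". The first is Gabbay's Theorem: every PLTL formula is initially equivalent to an LTL formula. The second, Theorem 5.5 there, says that PLTL can be exponentially more succinct. Let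
$$\psi_n=G\Big[\Big(\bigwedge_{i=1}^n\big(P_i\Leftrightarrow F^{-1}(P_i\wedge\neg X^{-1}\top)\big)\Big)\Rightarrow\big(P_0\Leftrightarrow F^{-1}(P_0\wedge\neg X^{-1}\top)\big)\Big].$$
Position $0$ is the only one where $X^{-1}\top$ fails, so $F^{-1}(P_i\wedge\neg X^{-1}\top)$ means "$P_i$ held initially", and $\psi_n$ says: every future state that agrees with the initial state on $P_1,\dots,P_n$ also agrees with it on $P_0$. Every LTL formula initially equivalent to $\psi_n$ has size $\Omega(2^n)$.

That source states the following problem. Is there a polynomial $p$ such that every PLTL formula $\varphi$ is initially equivalent to some LTL formula of size at most $2^{p(|\varphi|)}$? Or is there, on the contrary, a family $(\varphi_n)$ such that for every polynomial $p$ and all sufficiently large $n$, every LTL formula initially equivalent to $\varphi_n$ has size greater than $2^{p(|\varphi_n|)}$?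

The first alternative holds, and therefore the second fails.

**Theorem 1.** There is a constant $K$ such that every PLTL formula of length $n$ is initially equivalent to an LTL formula of length at most $2^{Kn^4}$. More precisely, let $r$ be the number of distinct subformulae of the form $X^{-1}\chi$ or $\alpha S\beta$, and let $f$ be the nesting depth of $X,U$. The length is at most $n\cdot2^{O(f(r^3+\log n))}$; explicitly, at most $3n\,(80n\,3^{9r^3})^f$, which for $f=0$ is $3n$.

**Theorem 2.** In this bound $r^3$ can be replaced by $r^2\log(r+1)$. Hence length $2^{O(n^3\log n)}$ suffices for $n\ge2$.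

**Theorem 3.** Measured by the number $n$ of distinct subformulae, the optimal blow-up is $2^{\Theta(n)}$. Every $\varphi$ is initially equivalent to an LTL formula with $O(n5^r)$ distinct subformulae, and every LTL formula initially equivalent to $\psi_n$ has at least $2^n-4$ distinct subformulae.

Together with Theorem 5.5, PLTL is singly exponentially more succinct than LTL, up to a polynomial in the exponent. The optimal polynomial in the exponent for length is not determined here: it lies between the linear exponent of Theorem 5.5 and $O(n^3\log n)$.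

## 3. Three eliminations by hand

*One "once".* $F(Q\wedge F^{-1}P)\equiv_i F(P\wedge FQ)$: both say that some $P$-position is followed, weakly, by a $Q$-position. Likewise $G(Q\Rightarrow F^{-1}P)\equiv_i\neg\big(\neg P\;U\,(\neg P\wedge Q)\big)$, since a violation is a position $j$ with $Q$ and with no $P$ at any $k\le j$.

*One "previous".* $G(Q\Rightarrow X^{-1}P)\equiv_i\neg Q\wedge G(XQ\Rightarrow P)$: at position $0$ the formula $X^{-1}P$ is false, and a later position $i$ is checked from $i-1$.

*The formula $\psi_n$.* For $A\subseteq\{0,\dots,n\}$ let $\lambda_A$ be the conjunction of $P_i$ for $i\in A$ and $\neg P_i$ for $i\notin A$. Let $\mu_A$ be the same with only $i\ge1$, and let $\ell_A$ be $P_0$ if $0\in A$ and $\neg P_0$ otherwise. Then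
$$\psi_n\equiv_i\bigvee_{A\subseteq\{0,\dots,n\}}\big(\lambda_A\wedge G(\mu_A\Rightarrow\ell_A)\big).$$
The past contributes $n+1$ bits, written at time $0$ and never changed, and we pay once for guessing them. The difficulty is with bits that keep changing along the model.

## 4. Past subformulae as bits of a cascade

The purpose of this section is to reduce the whole problem to one kind of property: an until evaluated along the run of a small machine whose memory is a vector of bits. Fix $\varphi$. Let $\sigma_1,\dots,\sigma_r$ be its distinct subformulae rooted in $X^{-1}$ or $S$, ordered so that proper subformulae come earlier. For a subformula $\psi$ let $I(\psi)=\{i:\sigma_i\text{ is a subformula of }\psi\}$. A model $\pi$ is fixed, $t\models\psi$ means $\pi,t\models\psi$, and all formulae that we construct are independent of $\pi$.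

**The bits.** Put $b_i(0)=0$. If $\sigma_i=X^{-1}\chi$, let $b_i(t+1)=1$ iff $t\models\chi$. If $\sigma_i=\alpha S\beta$, let $b_i(t+1)=1$ iff $t\models\sigma_i$. Write $\mathbf b(t)=(b_1(t),\dots,b_r(t))$. By the semantics,

- $t\models X^{-1}\chi$ iff $b_i(t)=1$;
- $t\models\alpha S\beta$ iff $t\models\beta$, or $t\models\alpha$ and $b_i(t)=1$.

So the bits carry all the past that matters. Moreover, each bit changes in a very simple way. For $\alpha S\beta$: if $\beta$ holds at $t$ the bit is set to $1$; if neither $\beta$ nor $\alpha$ holds it is set to $0$; otherwise it keeps its value. Whether $\alpha,\beta$ hold may depend on bits with smaller index.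

**Definition (binary cascade).** A binary cascade with $m\ge0$ levels consists of LTL formulae $e_k^{D,x}$ for $1\le k\le m$, $D\in\{0,1\}^{k-1}$, $x\in\{0,1\}$, such that $e_k^{D,0}$ and $e_k^{D,1}$ are never both true at a position. A configuration is $C\in\{0,1\}^m$; $C_{<k}=(C_1,\dots,C_{k-1})$. The successor $\delta_t(C)$ has $k$-th component $x$ if $t\models e_k^{C_{<k},x}$, and $C_k$ if neither $e_k^{C_{<k},0}$ nor $e_k^{C_{<k},1}$ holds at $t$. In the former case *level $k$ has an event at $t$*, with value $x$. The run from $(u,c)$ is $C(u)=c$, $C(t+1)=\delta_t(C(t))$ for $t\ge u$.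

The first $k$ components of a run evolve autonomously. The LTL formula
$$\operatorname{succ}_i(C,x)=\begin{cases}e_i^{C_{<i},x}&x\ne C_i\\ \neg e_i^{C_{<i},1-x}&x=C_i\end{cases}$$
expresses $\delta_t(C)_i=x$ at $t$.

For example, for $\sigma_1=X^{-1}P$ and $\sigma_2=A\,S\,(E\wedge X^{-1}P)$ we take two levels. Level 1 has $e_1^1=P$ and $e_1^0=\neg P$, an event at every position. Level 2 has, under $D=1$, $e_2^{1,1}=E\wedge\top$ and $e_2^{1,0}=\neg(E\wedge\top)\wedge\neg A$; under $D=0$ replace $\top$ by $\bot$.

**Definition (the property $R$).** A family is $a=(a_C)_C$ with one LTL formula per configuration; $\bot$ also denotes the constant family. For families $a,\theta$,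
$$u\models R_c(a;\theta)\iff\text{in the run from }(u,c)\ \exists j\ge u:\ j\models\theta_{C(j)}\text{ and }i\not\models a_{C(i)}\text{ for all }u\le i<j.$$

Such a $j$ is called a witness. Along a given run, "$a$ is false at $i$" means $i\not\models a_{C(i)}$, and similarly for $\theta$. So $R_c(a;\theta)$ is $\neg a\;U\,\theta$ read along the run. For $\top U(Q\wedge F^{-1}P)$ there is one level, $e_1^1=P$, $e_1^0=\neg P\wedge\neg\top$, and the property is $R_0(a;\theta)$ with $a_0=a_1=\neg\top$, $\theta_1=Q\wedge(P\vee\top)$, $\theta_0=Q\wedge P$.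

**The translation.** Suppose that we can express every $R_c(a;\theta)$ by an LTL formula. By structural recursion define, for each subformula $\psi$ and $C\in\{0,1\}^r$, an LTL formula $\psi^C$ that depends only on $C|_{I(\psi)}$.

- $P^C=P$, $\top^C=\top$, and $\cdot^C$ commutes with Boolean connectives.
- If $\sigma_i=X^{-1}\chi$, then $\sigma_i^C=\top$ if $C_i=1$, and $\bot$ otherwise.
- If $\sigma_i=\alpha S\beta$, then $\sigma_i^C=\beta^C\vee\alpha^C$ if $C_i=1$, and $\beta^C$ otherwise.
- If $\psi=\alpha U\beta$ or $\psi=X\chi$, let $\mathcal C_\psi$ be the binary cascade whose levels are the $i\in I(\psi)$ in increasing order, with $e_i^{D,1}=\chi_i^C$, $e_i^{D,0}=\neg\chi_i^C$ if $\sigma_i=X^{-1}\chi_i$, and $e_i^{D,1}=\beta_i^C$, $e_i^{D,0}=\neg\beta_i^C\wedge\neg\alpha_i^C$ if $\sigma_i=\alpha_iS\beta_i$. Here $C$ is any vector extending $D$.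
- $(\alpha U\beta)^C$ is an LTL formula for $R_{C|_I}(a;\theta)$ in $\mathcal C_{\alpha U\beta}$, where $I=I(\alpha U\beta)$, $a_{C'}=\neg\alpha^{C'}$ and $\theta_{C'}=\beta^{C'}$.
- With respect to $\mathcal C_{X\chi}$ (note $I(X\chi)=I(\chi)$),
$$(X\chi)^C=\bigvee_{C'\in\{0,1\}^{I(\chi)}}\Big(\bigwedge_{i\in I(\chi)}\operatorname{succ}_i(C|_{I(\chi)},C'_i)\wedge X\chi^{C'}\Big).$$

The cascade is well defined. The arguments of $\sigma_i$ are proper subformulae of $\psi$, so their translations are available. The bits these translations depend on have indices in $I(\psi)$ smaller than $i$, and these are given by $D$. Exclusivity of $e_i^{D,0},e_i^{D,1}$ is clear.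

**Lemma 4.** For all $t$ and all subformulae $\psi$ of $\varphi$:
$$t\models\psi\iff t\models\psi^{\mathbf b(t)}.\tag{1}$$
In particular $\varphi\equiv_i\varphi^{0\cdots0}$, since $\mathbf b(0)=0$.

**Proof.** Induction on $\psi$. Atoms and Boolean connectives are clear.

*Past modalities.* $t\models X^{-1}\chi$ iff $b_i(t)=1$ iff $\sigma_i^{\mathbf b(t)}=\top$. For $\sigma_i=\alpha S\beta$: if $b_i(t)=1$, then $t\models\sigma_i$ iff $t\models\beta\vee\alpha$ iff $t\models\beta^{\mathbf b(t)}\vee\alpha^{\mathbf b(t)}$. If $b_i(t)=0$, then $t\models\sigma_i$ iff $t\models\beta$ iff $t\models\beta^{\mathbf b(t)}$.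

*Future modalities.* Let $\psi$ be rooted in $X$ or $U$, and $I=I(\psi)$. First we show that the cascade computes the bits:
$$\delta_t(\mathbf b(t)|_I)=\mathbf b(t+1)|_I\quad\text{for all }t.\tag{2}$$
Let $i\in I$; the induction hypothesis applies to the arguments of $\sigma_i$. If $\sigma_i=X^{-1}\chi_i$, exactly one of $\chi_i^{\mathbf b(t)},\neg\chi_i^{\mathbf b(t)}$ holds at $t$, so component $i$ becomes $1$ iff $t\models\chi_i$ iff $b_i(t+1)=1$. Let $\sigma_i=\alpha_iS\beta_i$. If $t\models\beta_i$, component $i$ becomes $1$ and $b_i(t+1)=1$. If $t\not\models\beta_i$ and $t\not\models\alpha_i$, it becomes $0$ and $b_i(t+1)=0$. If $t\not\models\beta_i$ and $t\models\alpha_i$, there is no event, the component stays $b_i(t)$, and $b_i(t+1)=b_i(t)$. This proves (2).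

For $\psi=X\chi$: by (2), at $t$ with $C=\mathbf b(t)$ exactly the disjunct $C'=\mathbf b(t+1)|_I$ has all its $\operatorname{succ}$ conjuncts true. So $t\models\psi^{\mathbf b(t)}$ iff $t+1\models\chi^{\mathbf b(t+1)}$ iff $t+1\models\chi$.

For $\psi=\alpha U\beta$: by (2), the run from $(u,\mathbf b(u)|_I)$ is $C(t)=\mathbf b(t)|_I$. By the induction hypothesis, $j\models\theta_{C(j)}$ iff $j\models\beta$, and $i\not\models a_{C(i)}$ iff $i\models\alpha$. So $R_{\mathbf b(u)|_I}(a;\theta)$ holds at $u$ iff $u\models\alpha U\beta$. $\square$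

Everything now depends on how economically $R_c(a;\theta)$ can be written.

## 5. Recursion on the flips of the last level

The natural attempt is induction on the number of levels: cut the run at the times where the last level changes its value, so that between cuts only $m-1$ levels move. This works, and it gives the upper bound of Theorem 3.

**Lemma 5.** Let $\Sigma$ be a subformula-closed set of LTL formulae containing all $e_k^{D,x},a_C,\theta_C$ of a binary cascade with $m$ levels. There is a subformula-closed $\Sigma'\supseteq\Sigma$ with $|\Sigma'|\le|\Sigma|+S(m)$, $S(m)=O(5^m)$, containing formulae for $R_c(a;\theta)$ for all $c\in\{0,1\}^m$.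

**Proof.** For $m=0$ there is one configuration and $\neg a\,U\,\theta$ works, so $S(0)=2$. Let $m\ge1$ and let $R'$ be the operator of the cascade of levels $<m$.

**Step 1: formulae for a stretch in which level $m$ keeps its value.** For $D\in\{0,1\}^{m-1}$ and $b\in\{0,1\}$ put
$$M_{D,b}=R'_D\big((a_{(E,b)}\vee e_m^{E,1-b})_E;(\theta_{(E,b)})_E\big),\qquad A_{D,b}=R'_D\big((e_m^{E,1-b})_E;(a_{(E,b)})_E\big).$$
Call $t$ a *flip* if level $m$ has different values at $t$ and $t+1$. While level $m$ has value $b$, a flip at $t$ means exactly that $e_m^{E,1-b}$ holds at $t$, with $E$ the configuration of the lower levels. So in the run from $(u,(D,b))$, $M_{D,b}$ says that $R_{(D,b)}(a;\theta)$ has a witness $j$ with no flip in $[u,j)$, and $A_{D,b}$ says that $a$ holds at some $j\ge u$ with no flip in $[u,j)$.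

**Step 2: restart after an event.** Put $\operatorname{Succ}_{D,D'}=\bigwedge_{i<m}\operatorname{succ}_i(D,D'_i)$ and, with $D'$ ranging over $\{0,1\}^{m-1}$,
$$\theta'_D=\bigvee_{x\in\{0,1\}}\Big(e_m^{D,x}\wedge\bigvee_{D'}(\operatorname{Succ}_{D,D'}\wedge XM_{D',x})\Big),\qquad a'_D=\bigvee_{x\in\{0,1\}}\Big(e_m^{D,x}\wedge\bigvee_{D'}(\operatorname{Succ}_{D,D'}\wedge XA_{D',x})\Big).$$
At $t$, $\theta'$ (resp. $a'$) says that level $m$ has an event at $t$ with some value $x$ and that $M_{D',x}$ (resp. $A_{D',x}$) holds at $t+1$, where $D'$ is the configuration of the lower levels at $t+1$. We claim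
$$R_{(D,b)}(a;\theta)\equiv M_{D,b}\vee\big(\neg A_{D,b}\wedge R'_D(a';\theta')\big).\tag{3}$$

*"$\Rightarrow$" at $u$.* Let $j$ be a witness. If there is no flip in $[u,j)$, then $M_{D,b}$ holds. Otherwise let $t$ be the last flip in $[u,j)$. Then $\theta'$ holds at $t$, with $x$ the new value: $j\ge t+1$ is a witness for $M$ at $t+1$. If $j'\ge u$ and there is no flip in $[u,j')$, then $j'\le t<j$, so $a$ is false at $j'$; hence $\neg A_{D,b}$ holds at $u$. Now let $u\le i<t$ and suppose that level $m$ has an event at $i$, with value $x$. If $j'\ge i+1$ and there is no flip in $[i+1,j')$, then $j'\le t<j$ because $t\ge i+1$ is a flip, so $a$ is false at $j'$. So $A_{\cdot,x}$ fails at $i+1$, and $a'$ fails at $i$; without an event at $i$, $a'$ fails there anyway. Thus $t$ witnesses $R'_D(a';\theta')$.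

*"$\Leftarrow$" at $u$.* If $M_{D,b}$ holds this is clear. Otherwise let $t$ witness $R'_D(a';\theta')$, and let $x$ be the value of the event at $t$. Level $m$ has value $x$ at $t+1$, and $M_{\cdot,x}$ at $t+1$ yields $j\ge t+1$ with $\theta$ true at $j$ and $a$ false on $[t+1,j)$. Suppose $a$ holds at some $i\in[u,t]$. If level $m$ has no event in $[u,i)$, then $A_{D,b}$ holds at $u$, a contradiction. Otherwise let $i_0$ be its last event in $[u,i)$, with value $x_0$. Level $m$ has value $x_0$ on $[i_0+1,i]$, so there is no flip in $[i_0+1,i)$. Hence $A_{\cdot,x_0}$ holds at $i_0+1$, and $a'$ holds at $i_0<i\le t$, a contradiction. So $j$ witnesses $R_{(D,b)}(a;\theta)$.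

**Step 3: count.** The families $M_{\cdot,0},M_{\cdot,1},A_{\cdot,0},A_{\cdot,1}$ and $R'_\cdot(a';\theta')$ are five applications of the lemma for $m-1$, at a cost of $S(m-1)$ each. The rest is: the disjunctions $a\vee e$ and the negated $e$'s, $O(2^m)$ formulae; the conjunctions in $\operatorname{Succ}_{D,D'}$, $O(m)$ for each of $4^{m-1}$ pairs; the remaining parts of $\theta',a'$, $O(4^m)$; and (3) itself, $O(2^m)$. So $S(m)\le5S(m-1)+c\,m4^m$ for a constant $c$, and
$$S(m)\le5^m\Big(2+c\sum_{k\ge1}k(4/5)^k\Big)=(2+20c)\,5^m.\qquad\square$$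

**Proof of Theorem 3, upper bound.** Process the distinct subformulae $\psi$ of $\varphi$ bottom-up, building $\psi^C$ for all $C$ with shared subformulae. A Boolean connective or past modality adds $O(2^r)$ formulae. For $\psi$ rooted in $X$ or $U$, with $m=|I(\psi)|\le r$, the cascade formulae and families add $O(2^r)$. Beyond that, $X$ adds $O((r+1)4^r)$ for the pairs $(C,C')$, and $U$ adds $S(m)=O(5^r)$ by Lemma 5, which provides all starting configurations at once. As $(r+1)4^r=O(5^r)$, the total is $O(n5^r)$. By Lemma 4, $\varphi\equiv_i\varphi^{0\cdots0}$, and all subformulae of $\varphi^{0\cdots0}$ are among those built. As $r\le n$, this is $2^{O(n)}$. $\square$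

**What happens to the length.** Written out as a string, this formula is far too long. Let $\kappa_m$ be the least number of occurrences of members of the family $\theta$ in the formula that (3) produces for $R_c(a;\theta)$ with $m$ levels. Then $\kappa_0=1$. The formula $R'_D(a';\theta')$ contains at least $\kappa_{m-1}$ occurrences of members of $\theta'$. Each of these contains $2\cdot2^{m-1}$ formulae $M_{D',x}$, and each $M_{D',x}$ contains at least $\kappa_{m-1}$ occurrences of members of $\theta$. So
$$\kappa_m\ge2^m\kappa_{m-1}^2,\qquad\text{hence}\quad\kappa_1\ge2,\quad\kappa_m\ge2^{2^{m-1}}\ (m\ge1).\tag{4}$$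
This construction is doubly exponential in length. The culprit is precise: in (3) the inductive operator $R'$ is applied to families that already contain $R'$, so its cost is squared.

## 6. Overwriting, the symbol ?, and the Main Lemma

To avoid squaring, we want to express $R$ for $m$ levels by *one layer* of operators $R$ for $m-1$ levels, combined by Boolean connectives, $X$, and a single plain $U$. Those cost only a factor that does not involve $R$. But a plain $U$ does not carry a configuration along. So what stands inside it must be a property of the position alone, independent of the configuration that the run has there.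

The feature that makes this possible is that an event *overwrites* its level: the new value does not depend on the old one. If we wait long enough after $u$, first for an event of level 1, then for one of level 2, and so on, the configuration no longer depends on what it was at $u$. To let a cascade detect this by itself, we add a third value $?$, "not yet known".

**Definition (cascade with ?).** Let $V=\{0,1,?\}$. A cascade with $m$ levels consists of LTL formulae $e_k^{D,x}$ for $1\le k\le m$, $D\in V^{k-1}$, $x\in\{0,1\}$, such that $e_k^{D,0},e_k^{D,1}$ are never both true at a position, and $e_k^{D,x}=\bot$ if $D$ contains $?$. Put $\mathrm{ev}_k^D=e_k^{D,0}\vee e_k^{D,1}$. Configurations are $C\in V^m$; successors, events, runs, families (now indexed by $V^m$) and $R_c(a;\theta)$ are defined as before.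

Thus a level below which something is unknown has no events, and events assign only $0$ and $1$. The formula $\operatorname{succ}_i(C,x)$ expressing $\delta_t(C)_i=x$, for $x\in V$, is now:

- $e_i^{C_{<i},x}$ if $x\ne C_i$, $x\in\{0,1\}$;
- $\bot$ if $x={?}\ne C_i$;
- $\neg e_i^{C_{<i},1-x}$ if $x=C_i\in\{0,1\}$;
- $\neg\mathrm{ev}_i^{C_{<i}}$ if $x=C_i={?}$.

A binary cascade with families $a,\theta$ becomes a cascade with $?$ by putting $\bot$ at all indices that contain $?$. Runs from $?$-free configurations stay $?$-free, so $R_c(a;\theta)$ for $c\in\{0,1\}^m$ is unchanged.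

**Lemma 6 (Main Lemma).** Let $N(m)=4\cdot3^{9m^3}$. For every cascade with $m$ levels and all families $a,\theta$: if all $e_k^{D,x},a_C,\theta_C$ have length $\le s$, where $s\ge4$, then for every $c\in V^m$ the property $R_c(a;\theta)$ is expressed by an LTL formula of length at most $N(m)\,s$.

**Proof of Theorem 1 from Lemma 6.** We bound the length of the translation of Section 4, with Lemma 6 used for $U$. Let $\Lambda_0=3$ and $\Lambda_g=20\,n\,N(r)\,\Lambda_{g-1}$. We claim $|\psi^C|\le|\psi|\Lambda_g$ for every subformula $\psi$ whose nesting depth of $X,U$ is at most $g$, by structural induction.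

Atoms are clear. For binary connectives and $S$, $|\alpha|\Lambda_g+|\beta|\Lambda_g+3\le(|\alpha|+|\beta|+1)\Lambda_g$, and similarly for unary connectives. For $X^{-1}\chi$, the translation has length at most $4\le2\cdot3\le|X^{-1}\chi|\Lambda_g$.

Let $\psi$ be rooted in $X$ or $U$, so $g\ge1$, and let $m=|I(\psi)|\le r$. All formulae of $\mathcal C_\psi$, all $a_{C'},\theta_{C'}$ and all $\chi^{C'}$ are built from translations of subformulae of depth $\le g-1$, the longest shape being $\neg\beta_i^C\wedge\neg\alpha_i^C$. So they have length at most $n\Lambda_{g-1}+9\le s:=4n\Lambda_{g-1}$; the added $\bot$'s have length at most $4\le s$. For $U$, Lemma 6 gives $|\psi^C|\le N(r)s\le\Lambda_g$. For $X$, each $\operatorname{succ}_i$ has length at most $2s+6$, so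
$$|\psi^C|\le2^m\big(m(2s+9)+s+9\big)\le2^m\cdot5(m+1)s\le5N(m)s\le\Lambda_g,$$
using $2s+9\le5s$ and $2^m(m+1)\le N(m)$.

Hence $|\varphi^{0\cdots0}|\le n\Lambda_f=3n(80n\,3^{9r^3})^f$. If $f\ge1$, then $n\ge2$, so $\log n\ge1$ (base 2) and the constants are absorbed: this is $n\cdot2^{O(f(r^3+\log n))}$. Since $r,f\le n$, it is at most $2^{Kn^4}$ for a constant $K$; replacing $n$ by the length before expansion of $F,G,F^{-1}$ only changes $K$. So $p(n)=Kn^4$ answers the problem. $\square$

The next four sections prove Lemma 6 by induction on $m$. For $m=0$, $\neg a\,U\,\theta$ has length at most $2s+6\le4s=N(0)s$. From now on $m\ge1$, and the lemma is assumed for $m-1$ levels.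

## 7. Synchronization times

This section makes "waiting long enough" precise.

**Definition (synchronization times).** Put $z_0(u)=u$. For $1\le k\le m$ let $z_k(u)=t+1$, where $t$ is the least $t\ge z_{k-1}(u)$ at which level $k$ has an event in a run from $(u,c)$; put $z_k(u)=\infty$ if there is none or if $z_{k-1}(u)=\infty$. Let $Z(u)=z_m(u)$.

That $c$ does not matter is part of the following lemma.

**Lemma 7.**

1. The times $z_k(u)$ do not depend on $c$. For $z_k(u)\le t<\infty$, the components $C_{\le k}(t)$ of the run from $(u,c)$ do not depend on $c\in V^m$ and lie in $\{0,1\}^k$.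
2. $z_k(u)\le z_k(u+1)$.
3. In the run from $(u,{?}^m)$, component $k\ge1$ is $?$ at all $t$ with $u\le t<z_k(u)$.

**Proof.** *Part 1*, by induction on $k$; $k=0$ is trivial. For $t\ge z_{k-1}(u)$ the components $C_{<k}(t)$ do not depend on $c$, so neither do the events of level $k$ and the values they assign. So $z_k(u)$ is well defined. The event at $z_k(u)-1$ gives component $k$ a value in $\{0,1\}$ independent of $c$. Afterwards $C_{\le k}$ evolves deterministically, and values assigned by events are in $\{0,1\}$.

*Part 2*, by induction on $k$; $k=0$ is clear, and so is $z_k(u+1)=\infty$. Let $z_k(u+1)=t+1<\infty$. A run from $(u,c)$ is, from $u+1$ on, a run from some $(u+1,c')$. So level $k$ has an event in it at $t\ge z_{k-1}(u+1)\ge z_{k-1}(u)$, and therefore $z_k(u)\le t+1$.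

*Part 3*, by induction on $k$. For $u\le t<z_{k-1}(u)$ (nonempty only if $k\ge2$) component $k-1$ is $?$, so level $k$ has no event at $t$. For $z_{k-1}(u)\le t$ and $t+1<z_k(u)$ it has none by definition of $z_k(u)$. So component $k$ keeps its initial value $?$ up to time $z_k(u)-1$, or forever if $z_k(u)=\infty$. $\square$

Clearly $u\le z_1(u)\le\dots\le z_m(u)=Z(u)$. For $Z(u)\le t<\infty$ let $\hat C_u(t)$ be the common configuration from part 1. A run that starts at a time $\le u$ is, from $u$ on, a run from some $(u,c)$; so *every run starting at a time $\le u$ has configuration $\hat C_u(t)$ at every time $t\ge Z(u)$*.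

**Example.** Take $m=2$, $e_1^1=P$, $e_1^0=Q\wedge\neg P$, and let level 2 copy level 1 whenever $A$ holds: $e_2^{1,1}=e_2^{0,0}=A$, $e_2^{1,0}=e_2^{0,1}=\bot$. Let $P$ hold only at $2$, $Q$ only at $6$, and $A$ only at $0,4,7$. For $u=0$: the first event of level 1 is at $2$, so $z_1(0)=3$; then $A$ at $4$ gives $Z(0)=5$. The $A$ at $0$ does not count: the runs from $(0,(0,1))$ and $(0,(1,0))$ both have an event of level 2 there, but with different values. The run from $(0,(?,?))$ is $(?,?)$ at times $0,1,2$, then $(1,?)$ at $3,4$, and $(1,1)$ at $5$. In the same way $Z(1)=Z(2)=5$, $Z(3)=\dots=Z(6)=8$ with $z_1(3)=7$, and $Z(u)=\infty$ for $u\ge7$.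

## 8. Cutting an until at the times $Z(u)$

Now we write $R_c$ with one plain $U$. The intervals $[Z(u),Z(u+1))$ tile the future, and on each of them the configuration is $\hat C_u$, a function of the suffix at $u$. Define two properties of a position $u$, the *head* and the *block*.

- $H_c(a;\theta)$: in the run from $(u,c)$ there is $j$ with $u\le j<Z(u+1)$, $j\models\theta_{C(j)}$, and $i\not\models a_{C(i)}$ for $u\le i<j$.
- $B(a;\theta)$: there is $j$ with $Z(u)\le j<Z(u+1)$, $j\models\theta_{\hat C_u(j)}$, and $i\not\models a_{\hat C_u(i)}$ for $Z(u)\le i<j$.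

Note that $B$ has no starting configuration. In particular $\neg H_c(\bot;a)$ says that $a$ is false on $[u,Z(u+1))$, and $\neg B(\bot;a)$ says that $a$ is false on $[Z(u),Z(u+1))$ (vacuously if this is empty).

**Lemma 8.**
$$R_c(a;\theta)\equiv H_c(a;\theta)\vee\Big(\neg H_c(\bot;a)\wedge X\big(\neg B(\bot;a)\;U\;B(a;\theta)\big)\Big).\tag{5}$$

**Proof.** *"$\Rightarrow$" at $u_0$.* Let $j$ be a witness for $R_c(a;\theta)$. If $j<Z(u_0+1)$, then $H_c(a;\theta)$ holds. Otherwise let $y=\max\{u\ge u_0+1:Z(u)\le j\}$. This set contains $u_0+1$ and is bounded by $j$, since $Z(u)\ge u$. By maximality $Z(y)\le j<Z(y+1)$, so $B(a;\theta)$ holds at $y$. For $u_0+1\le u<y$ we have $Z(u+1)\le Z(y)\le j$ by Lemma 7(2), so $a$ is false on $[Z(u),Z(u+1))$, that is, $\neg B(\bot;a)$ holds at $u$. Likewise $a$ is false on $[u_0,Z(u_0+1))$, so $\neg H_c(\bot;a)$ holds at $u_0$.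

*"$\Leftarrow$" at $u_0$.* If $H_c(a;\theta)$ holds, its $j$ is a witness. Otherwise let $y\ge u_0+1$ be the position where the until is fulfilled, and $j$ the witness of $B(a;\theta)$ at $y$. Then $Z(y)\le j<\infty$, so $Z(u)$ is finite for all $u\le y$ by Lemma 7(2), and
$$[u_0,Z(y))\subseteq[u_0,Z(u_0+1))\cup\bigcup_{u_0+1\le u<y}[Z(u),Z(u+1)).$$
The run from $(u_0,c)$ has configuration $\hat C_u(t)$ at $t\ge Z(u)$ for every $u\ge u_0$. So along this run $a$ is false on each of these sets. It is also false on $[Z(y),j)$, and $\theta$ holds at $j$. $\square$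

**Lemma 9.** Let $a^?_C=a_C$ if $C$ is $?$-free and $a^?_C=\bot$ otherwise, and similarly $\theta^?$. Then
$$B(a;\theta)\equiv H_{?^m}(a^?;\theta^?).\tag{6}$$

**Proof.** Consider the run from $(u,?^m)$. By Lemma 7(3) component $m$ is $?$ before $Z(u)$, and by Lemma 7(1) the configuration is $?$-free from $Z(u)$ on and equals $\hat C_u(t)$. So $\theta^?$ can hold only at $j\ge Z(u)$, and $a^?$ is false on $[u,j)$ iff $a$ is false on $[Z(u),j)$. $\square$

So only $H_c(a;\theta)$ remains, for arbitrary families.

**The case $m=1$ by hand.** Omit the empty superscript $D$. Here $Z(u)-1$ is the first event at or after $u$. The block $[Z(u),Z(u+1))$ is nonempty only if there is an event at $u$, and then $Z(u)=u+1$. A position $j\ge u+1$ is below $Z(u+1)$ iff there is no event in $[u+1,j)$. Hence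
$$B(a;\theta)\equiv\bigvee_{x\in\{0,1\}}e_1^x\wedge X\big(\neg(a_x\vee\mathrm{ev}_1)\,U\,\theta_x\big),\qquad H_c(a;\theta)\equiv\theta_c\vee\Big(\neg a_c\wedge\bigvee_{h\in V}\operatorname{succ}_1(c,h)\wedge X\big(\neg(a_h\vee\mathrm{ev}_1)\,U\,\theta_h\big)\Big).$$
Between events the level is constant and can be *frozen*. For more levels, $[u+1,Z(u+1))$ splits into the stages $[z_{k-1}(u+1),z_k(u+1))$, and in the $k$-th stage level $k$ is constant while the others move. In the example of Section 7 with $u=2$, the stages are $[3,7)$, where level 1 is constant and level 2 moves at $4$, and $[7,8)$, where level 2 is constant.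

## 9. Freezing one level

Here we express what happens in one stage by an operator $R$ of a cascade with $m-1$ levels. Fix $u$ and put $w=u+1$. For $1\le k\le m$ and $v\in V$ let $\mathcal C_{k,v}$ be the cascade with the levels $\{1,\dots,m\}\setminus\{k\}$ in which level $k$ is frozen at $v$: for $i<k$ the formulae $e_i$ are unchanged, and for $i>k$ we use $e_i^{D[k:=v],x}$, where $D[k:=v]$ inserts $v$ at coordinate $k$. This is a cascade: if $D$ contains $?$, so does $D[k:=v]$.

If $z_{k-1}(w)<\infty$, let $g_k(t)\in\{0,1\}^{k-1}$, for $t\ge z_{k-1}(w)$, be the common value of $C_{<k}(t)$ in all runs from time $w$ (Lemma 7(1)), and $g_k=g_k(z_{k-1}(w))$. For $h=(h_k,\dots,h_m)\in V^{m-k+1}$ the *stage-$k$ run with $h$* is the run from $(z_{k-1}(w),(g_k,h))$. It need not extend back to a run from time $w$. Still, the following holds.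

**Lemma 10 (hand-over).** Let $1\le k<m$ and $z_k(w)<\infty$. In the stage-$k$ run with $h$, the components $\le k$ at time $z_k(w)$ equal $g_{k+1}$. So from $z_k(w)$ on it is the stage-$(k+1)$ run with $h'$, where $h'$ are its components $>k$ at $z_k(w)$.

**Proof.** Compare it with a run from $(w,c)$. Both have components $g_k$ below $k$ at $z_{k-1}(w)$, so both have $g_k(t)$ at all later $t$. At $z_k(w)-1\ge z_{k-1}(w)$ level $k$ has in both an event with the same value, determined by $g_k(z_k(w)-1)$. So at $z_k(w)$ they agree on the components $\le k$, which are $g_{k+1}$ in the run from $(w,c)$. $\square$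

**The stage formula.** The formula must be evaluated at $u$, although the stage starts later, at $z_{k-1}(w)$. The symbol $?$ takes care of the delay: we start the levels below $k$ at $?$, and everything idles until they are synchronized. Let $v=h_k$ and $h_{>k}=(h_{k+1},\dots,h_m)$. For a configuration $C^*$ of $\mathcal C_{k,v}$ with $C^*_{<k}$ $?$-free put
$$a^\circ_{C^*}=a_{C^*[k:=v]}\vee\mathrm{ev}_k^{C^*_{<k}},\qquad\theta^\circ_{C^*}=\theta_{C^*[k:=v]},$$
and $a^\circ_{C^*}=\theta^\circ_{C^*}=\bot$ otherwise. Let
$$Y_{k,h}(a;\theta)=X\,R^{\mathcal C_{k,v}}_{(?^{k-1},\,h_{>k})}(a^\circ;\theta^\circ),$$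
which is an LTL formula by the induction hypothesis.

**Lemma 11.** $Y_{k,h}(a;\theta)$ holds at $u$ iff
$$\begin{aligned}&z_{k-1}(w)<\infty\text{ and in the stage-}k\text{ run with }h\text{ there is }j\text{ with }z_{k-1}(w)\le j<z_k(w),\\&j\models\theta_{C(j)}\text{ and }i\not\models a_{C(i)}\text{ for }z_{k-1}(w)\le i<j.\end{aligned}\tag{7}$$

**Proof.** Let $C^*$ be the $\mathcal C_{k,v}$-run from $(w,(?^{k-1},h_{>k}))$. Its components below $k$ evolve as in $\mathcal C$. So by Lemma 7(3), for $w\le t<z_{k-1}(w)$ (nonempty only if $k\ge2$) component $k-1$ is $?$. Hence at these times $a^\circ,\theta^\circ$ are $\bot$ and the levels above $k$ have no event.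

If $z_{k-1}(w)=\infty$, then $\theta^\circ$ is never true along $C^*$ and $Y_{k,h}(a;\theta)$ fails at $u$, as claimed. Suppose $z_{k-1}(w)<\infty$. Then $C^*(z_{k-1}(w))=(g_k,h_{>k})$, and $C^*_{<k}(t)=g_k(t)$ is $?$-free for all $t\ge z_{k-1}(w)$.

The stage-$k$ run $C$ also satisfies $C_{<k}(t)=g_k(t)$. For $z_{k-1}(w)\le t<z_k(w)$ we have $C(t)=C^*(t)[k:=v]$: this is true at $t=z_{k-1}(w)$, and if it is true at $t$ and $t+1<z_k(w)$, then level $k$ has no event at $t$, so it keeps the value $v$, and the other levels are updated identically.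

Finally, the least $t\ge z_{k-1}(w)$ with $t\models\mathrm{ev}_k^{g_k(t)}$ is $z_k(w)-1$, and there is none if $z_k(w)=\infty$. So for $j\ge z_{k-1}(w)$, $\mathrm{ev}_k$ fails on $[z_{k-1}(w),j)$ iff $j<z_k(w)$. Therefore $R^{\mathcal C_{k,v}}(a^\circ;\theta^\circ)$ at $w$ requires $j\ge z_{k-1}(w)$ with $\theta$ true at $j$, $a$ false on $[z_{k-1}(w),j)$ and $j<z_k(w)$, all read along $C$. This is (7). $\square$

**Reading off the configuration at the end of a stage.** For $k<m$ and $h'\in V^{m-k}$ (indexed $k+1,\dots,m$) let
$$\sigma^{k,h'}_C=\mathrm{ev}_k^{C_{<k}}\wedge\bigwedge_{i>k}\operatorname{succ}_i(C,h'_i).$$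
The only $j\in[z_{k-1}(w),z_k(w))$ with an event of level $k$ is $z_k(w)-1$, if $z_k(w)<\infty$. So by Lemma 11:
$$\begin{aligned}&Y_{k,h}(\bot;\sigma^{k,h'})\text{ holds at }u\text{ iff }z_k(w)<\infty\text{ and the stage-}k\text{ run with }h\\&\text{has components }>k\text{ equal to }h'\text{ at time }z_k(w).\end{aligned}\tag{8}$$

## 10. Chaining the stages

We now express $H_c$ by a Boolean combination of the $Y$'s, all evaluated *at the same position* $u$. Let $G_{m,h}=Y_{m,h}(a;\theta)$ and, for $1\le k<m$ and $h\in V^{m-k+1}$,
$$G_{k,h}=Y_{k,h}(a;\theta)\vee\Big(\neg Y_{k,h}(\bot;a)\wedge\bigvee_{h'\in V^{m-k}}\big(Y_{k,h}(\bot;\sigma^{k,h'})\wedge G_{k+1,h'}\big)\Big).\tag{9}$$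

**Lemma 12.** $G_{k,h}$ holds at $u$ iff $z_{k-1}(w)<\infty$ and in the stage-$k$ run with $h$ there is $j$ with $z_{k-1}(w)\le j<z_m(w)$, $\theta$ true at $j$ and $a$ false on $[z_{k-1}(w),j)$.

**Proof.** Downward induction on $k$; $k=m$ is Lemma 11. Let $k<m$. If $z_{k-1}(w)=\infty$, then $Y_{k,h}(a;\theta)$ and all $Y_{k,h}(\bot;\sigma^{k,h'})$ are false, so $G_{k,h}$ is false. Let $z_{k-1}(w)<\infty$. A suitable $j<z_k(w)$ exists iff $Y_{k,h}(a;\theta)$ holds. A suitable $j\ge z_k(w)$ exists iff three conditions hold: $z_k(w)<\infty$; $a$ is false on $[z_{k-1}(w),z_k(w))$, which is $\neg Y_{k,h}(\bot;a)$ by Lemma 11; and in the continuation of the run from $z_k(w)$ there is $j$ with $z_k(w)\le j<z_m(w)$, $\theta$ true at $j$ and $a$ false on $[z_k(w),j)$. If $z_k(w)<\infty$, then by Lemma 10 the continuation is the stage-$(k+1)$ run with $h'$, where by (8) $h'$ is the unique vector for which $Y_{k,h}(\bot;\sigma^{k,h'})$ holds. So the third condition is $G_{k+1,h'}$ for this $h'$, by induction; and if $z_k(w)=\infty$, no disjunct is true. $\square$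

Unfold the first step of the run from $(u,c)$, and use $z_0(w)=w=u+1$ and $u<Z(w)$:
$$H_c(a;\theta)\equiv\theta_c\vee\Big(\neg a_c\wedge\bigvee_{h\in V^m}\Big(\bigwedge_{i=1}^m\operatorname{succ}_i(c,h_i)\wedge G_{1,h}\Big)\Big).\tag{10}$$
Indeed, $j=u$ is possible iff $\theta_c$ holds at $u$. A $j>u$ requires $\neg a_c$ at $u$ and, for the configuration $h$ at $w$, the property of Lemma 12 with $k=1$, where $g_1$ is empty.

By (5), (6) and (10), $R_c(a;\theta)$ is expressible in LTL. The inductive operators occur only inside the $Y$'s, and no $Y$ is nested in another: this is the single layer we wanted.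

## 11. Counting the length

It remains to check $N(m)$. Since $s\ge4\ge|\bot|$, we have $|\mathrm{ev}|\le2s+3$, $|\operatorname{succ}_i|\le2s+6$ and $2s+9\le5s$.

**Step 1: the formulae $Y$.** The formulae of $\mathcal C_{k,v}$ have length $\le s$. The members of $a^\circ,\bot^\circ,\theta^\circ$ have length at most $3s+6\le5s$. The members of $(\sigma^{k,h'})^\circ$ have length at most $(2s+3)+(m-1)(2s+9)\le m(2s+9)\le5ms$. The induction hypothesis with $5(m+1)s$ in place of $s$ bounds the $R$ inside $Y$ by $5(m+1)N(m-1)s$, so every $Y$ has length at most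
$$y:=6(m+1)N(m-1)s\ \ (\ge192).$$

**Step 2: the formulae $G$.** Let $\Gamma_k=\max_h|G_{k,h}|$. Then $\Gamma_m\le y$, and by (9)
$$\Gamma_k\le2y+9+3^{m-1}(y+\Gamma_{k+1}+6)\le3^{m-1}(5y+\Gamma_{k+1})\le3^m(\Gamma_{k+1}+2y).$$
By downward induction $\Gamma_k\le3^{(m+1)(m-k)}\cdot3y$: if $x\ge3y$ is the bound on $\Gamma_{k+1}$, then $3^m(x+2y)\le3^{m+1}x$. So $\Gamma_1\le3^{m^2}y$.

**Step 3: head and block.** By (10),
$$|H_c(a;\theta)|\le2s+9+3^m\big(m(2s+9)+\Gamma_1+3\big)\le y+3^m\big(2y+3^{m^2}y\big)\le d:=3^{m^2+m+2}y.$$
The same bound holds for $H_c(\bot;a)$ and, by (6), for $B(a;\theta)$ and $B(\bot;a)$, because $a^?,\theta^?$ also have members of length $\le s$.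

**Step 4: $R_c$.** In (5) there are four such formulae and six connectives or modalities, so $R_c(a;\theta)$ has length at most $4d+18\le5d$, and
$$5d=30(m+1)3^{m^2+m+2}N(m-1)s\le3^{m^2+2m+6}N(m-1)s\le3^{9m^2}N(m-1)s\le N(m)s.$$
Here we used $30\le3^4$, $m+1\le3^m$, $m^2+2m+6\le9m^2$ for $m\ge1$, and $9(m-1)^3+9m^2\le9m^3$. The last holds because $m^3-(m-1)^3-m^2=2m^2-3m+1=(2m-1)(m-1)\ge0$. This proves Lemma 6, and with it Theorem 1. $\blacksquare$

## 12. Halving the chain: proof of Theorem 2

The factor $3^{m^2}$ in Step 2 arises because (9) nests $m$ guesses, each over up to $3^{m-1}$ vectors. We reduce the nesting depth to $O(\log m)$ by guessing the middle of the chain first. Only Section 10 changes.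

**Step 1: transfer formulae.** For $1\le i\le k\le m$, $h\in V^{m-i+1}$, $h'\in V^{m-k+1}$, let $T_{i,k}(h,h')$ be the property at $u$: "$z_{k-1}(w)<\infty$, and the stage-$i$ run with $h$ has components $\ge k$ equal to $h'$ at $z_{k-1}(w)$". The case $i=k$ is used only for $i=1$, where $z_0(w)=w<\infty$; then it is $\top$ if $h=h'$ and $\bot$ otherwise. By (8), $T_{i,i+1}(h,h')=Y_{i,h}(\bot;\sigma^{i,h'})$. For $k-i\ge2$ and $l=\lfloor(i+k)/2\rfloor$,
$$T_{i,k}(h,h')=\bigvee_{h''\in V^{m-l+1}}T_{i,l}(h,h'')\wedge T_{l,k}(h'',h'),\tag{11}$$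
because by Lemma 10, applied $l-i$ times, the stage-$i$ run with $h$ is from $z_{l-1}(w)$ on the stage-$l$ run with its components $h''$ there. All of these are evaluated at the same position $u$.

Let $L_q$ bound the length of all $T_{i,k}$ with $k-i\le2^q$. Then $L_0=y$ works, with $y$ as in Section 11, and by (11) $L_q\le3^m(2L_{q-1}+6)\le8\cdot3^mL_{q-1}$, since $l-i$ and $k-l$ are at most $\lceil(k-i)/2\rceil$. So all $T_{i,k}$ have length at most $p:=(8\cdot3^m)^{\lceil\log_2m\rceil}y$.

**Step 2: a flat formula for the head.** Replace (10) by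
$$H_c(a;\theta)\equiv\theta_c\vee\Big(\neg a_c\wedge\bigvee_{k,h,h'}\Big[\bigwedge_{i=1}^m\operatorname{succ}_i(c,h_i)\wedge T_{1,k}(h,h')\wedge\bigwedge_{1\le i<k}\bigvee_{h''}\big(T_{1,i}(h,h'')\wedge\neg Y_{i,h''}(\bot;a)\big)\wedge Y_{k,h'}(a;\theta)\Big]\Big)\tag{12}$$
with $1\le k\le m$, $h\in V^m$, $h'\in V^{m-k+1}$, $h''\in V^{m-i+1}$. The bracket says: the run from $(u,c)$ has configuration $h$ at $w$ and passes through $h'$ at $z_{k-1}(w)<\infty$; for each $i<k$, $a$ is false on $[z_{i-1}(w),z_i(w))$; and there is $j\in[z_{k-1}(w),z_k(w))$ with $\theta$ true at $j$ and $a$ false on $[z_{k-1}(w),j)$. For the middle part, $z_{k-1}(w)<\infty$ implies $z_{i-1}(w)<\infty$, so exactly one $h''$ satisfies $T_{1,i}(h,h'')$. By Lemma 10 the run from $(w,h)$ is from $z_{i-1}(w)$ on the stage-$i$ run with $h''$, and Lemma 11 applies. Every $j\in[w,z_m(w))$ lies in exactly one interval $[z_{k-1}(w),z_k(w))$, so (12) is correct.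

**Step 3: count.** Charge $3$ for the connective of each conjunct. In the bracket, the $\operatorname{succ}$ part has length at most $m(2s+9)\le5ms\le p$. Then $T_{1,k}$ and $Y_{k,h'}$ contribute at most $2p$ each. Each of the fewer than $m$ inner disjunctions contributes at most $3^m(p+y+9)+3\le4\cdot3^mp$. The sum is at most $5p+4m3^mp\le6m3^mp$, or $7m3^mp$ with the outer $\vee$. There are at most $m9^m$ triples, so
$$|H_c(a;\theta)|\le2s+9+7m^227^mp\le d:=8m^227^mp.$$
As before $|R_c(a;\theta)|\le5d$, so Lemma 6 holds with $N(0)=4$ and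
$$N(m)=240\,m^2(m+1)\,27^m\,(8\cdot3^m)^{\lceil\log_2m\rceil}\,N(m-1)=2^{O(m\log(m+1))}N(m-1),$$
that is, $N(m)\le4\cdot2^{O(m^2\log(m+1))}$. This $N$ is nondecreasing and satisfies $2^m(m+1)\le N(m)$, which is all that the proof of Theorem 1 used. It gives length at most $3n(20n\,N(r))^f$, that is, $n\cdot2^{O(f(r^2\log(r+1)+\log n))}$ for $f\ge1$ and $3n$ for $f=0$. With $r,f\le n$ this is $2^{O(n^3\log n)}$ for $n\ge2$. $\blacksquare$

## 13. At least $2^n-4$ distinct subformulae for $\psi_n$

This is the lower bound of Theorem 3. Let $\chi$ be an LTL formula initially equivalent to $\psi_n$, with $N$ distinct subformulae.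

**Step 1: compare all pairs of positions.** The truth of future formulae depends only on the suffix. So $\pi,0\models G\chi$ iff every suffix of $\pi$ satisfies $\psi_n$ initially, that is, iff any two positions of $\pi$ that agree on $P_1,\dots,P_n$ agree on $P_0$. The formula $G\chi=\neg(\top U\neg\chi)$ has at most $N+4$ distinct subformulae.

**Step 2: many words.** For $g:\{0,1\}^n\to\{0,1\}$ let $w_g$ be the word of length $2^n$ that lists all valuations of $P_1,\dots,P_n$ in a fixed order, with $P_0$ given by $g$ and all other propositions false. Let $\tau_g$ be the set of subformulae of $G\chi$ true at position $0$ of $w_g^\omega$.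

**Step 3: the sets $\tau_g$ determine what can be prefixed.** For a finite word $v$ and an infinite word $\rho$, the truth at position $0$ of $v\rho$ of all subformulae of $G\chi$ is determined by $v$ and by the set of subformulae true at position $0$ of $\rho$. For a single letter $v$ this follows by structural induction: $X\alpha$ is true iff $\alpha$ is in the set for $\rho$, and $\alpha U\beta$ is equivalent to $\beta\vee(\alpha\wedge X(\alpha U\beta))$. Longer words $v$ are read letter by letter from the right.

**Step 4: the sets are distinct.** Suppose $\tau_g=\tau_{g'}$ with $g\ne g'$. In $w_gw_g^\omega=w_g^\omega$ positions that agree on $P_1,\dots,P_n$ agree on $P_0$, so it satisfies $G\chi$. By Step 3, $w_gw_{g'}^\omega$ satisfies $G\chi$ too. But $g$ and $g'$ differ at some valuation, so in $w_gw_{g'}^\omega$ two positions agree on $P_1,\dots,P_n$ and differ on $P_0$, a contradiction. So the $2^{2^n}$ sets $\tau_g$ are distinct subsets of a set with at most $N+4$ elements. Hence $2^{N+4}\ge2^{2^n}$ and $N\ge2^n-4$.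

Since $\psi_n$ has $O(n)$ distinct subformulae, this matches the upper bound $2^{O(n)}$ of Section 5 up to the constant in the exponent, and Theorem 3 is proved. $\blacksquare$
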